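
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Products in Koszul homology beyond the middle degree\\ and complete intersections}


\begin{abstract}
Let $R$ be an Artinian local ring (or an Artinian graded algebra) of embedding dimension $n$, with Koszul complex $K_R$ on a minimal set of generators of the maximal ideal. We prove the conjecture that if the multiplication map $\wedge^sH_1(K_R)\to H_s(K_R)$ is injective for some $s$ with $[n/2]<s\le n$, then $R$ is a complete intersection. We also bound the rank of this map when $R$ is not a complete intersection, extend the theorem to Cohen--Macaulay local rings, and show that the bound $[n/2]$ cannot be lowered. The method is to pass to an almost complete intersection $A/fA$, with $A$ an Artinian complete intersection, and to compute the kernel there by means of the self-duality of $A$.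
\end{abstract}

\section{The question and the results}

Let $R$ be either an Artinian local ring with residue field $k$, or an Artinian graded algebra $k[X_1,\dots,X_n]/I$ over a field $k$, where $I$ is generated by forms of degree greater than $1$. Let $n$ be the embedding dimension of $R$, and let $K_R$ be the Koszul complex of $R$ on a minimal set of generators $x_1,\dots,x_n$ of the (homogeneous) maximal ideal. Its homology $H(K_R)=\bigoplus_iH_i(K_R)$ is a graded-commutative $k$-algebra in which squares of elements of odd degree vanish, so the product induces maps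
\[
\lambda_s=\lambda_s^R:\ \wedge^sH_1(K_R)\longrightarrow H_s(K_R),\qquad s\ge0 .
\]
Put $r=\dim_kH_1(K_R)$. We use the notation $K_R$, $\lambda_s$ and $r$ for arbitrary local rings as well. For $R$ as above, write $R=S/I$ with $S$ regular of dimension $n$ and $I$ contained in the square of the maximal ideal; then $r$ is the minimal number of generators of $I$, and a basis of $H_1(K_R)$ corresponds to a minimal set of generators of $I$ (Lemma~\ref{lem:H1}). As $R$ is Artinian, $r$ is at least $n$, and $R$ is a complete intersection exactly when $r=n$.

\medskip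
\textbf{What the maps measure.} If $I$ is generated by a regular sequence, then $H(K_R)$ is the exterior algebra on $H_1(K_R)$, so every $\lambda_s$ is bijective. Injectivity of $\lambda_s$ says that the minimal generators of $I$ imitate a regular sequence up to homological degree $s$. The maps $\lambda_0$ and $\lambda_1$ are identity maps and carry no information. Injectivity becomes stronger as $s$ grows, up to $s=r$: the kernel of $\wedge H_1(K_R)\to H(K_R)$ is an ideal, and for $1\le s\le r$ a nonzero $u\in\wedge^{s-1}H_1(K_R)$ satisfies $u\wedge v\ne0$ for some $v\in H_1(K_R)$; so if $\lambda_{s-1}$ is not injective, neither is $\lambda_s$. The question is how far one must go before a regular sequence is forced.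

It is known that going to the end suffices: an Artinian ring $R$ is a complete intersection if and only if $\lambda_n$ is injective. In \cite{HS} it is conjectured that going just past the middle is enough, that is, that $\lambda_s$ injective for a single $s$ with $[n/2]<s\le n$ already forces $R$ to be a complete intersection. For $n=1$ and $n=2$ this range contains only $s=n$. The middle is a plausible threshold. For a complete intersection, $H(K_R)$ is an exterior algebra on $n$ generators, where degrees $s$ and $n-s$ are dual to each other, and the conjecture concerns the degrees on the far side of the symmetry. We prove it.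

\begin{theorem}\label{thm:main}
Let $R$ be an Artinian local ring (or an Artinian graded algebra) of embedding dimension $n$. If $\lambda_s$ is injective for some $s$ with $[n/2]<s\le r$, then $R$ is a complete intersection. Conversely, if $R$ is a complete intersection, then all $\lambda_s$ are bijective.
\end{theorem}

The condition $s\le r$ only excludes the vacuous case $\wedge^sH_1(K_R)=0$. There is no hypothesis on the residue field.

\medskip
\textbf{The idea.} If $R$ is not a complete intersection, $I$ has more than $n$ minimal generators. Keep only $n+1$ of them, chosen so that the first $n$ form a regular sequence. Throwing generators away preserves injectivity of $\lambda_s$, so we may assume $R=A/fA$ with $A$ an Artinian complete intersection. Let $B=A/(0:_Af)$, and let $P$ be the kernel of the algebra map $\rho_*:H(K_A)\to H(K_B)$, where $\rho:A\to B$ is the projection and $K_B$ is formed on the same $n$ elements as $K_A$. There are two sources for elements of $\ker\lambda_s$. One involves the new generator $f$ and contributes $\dim P_{s-1}$; the other involves only the old generators and, by the self-duality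 of $A$, contributes the rank of $\rho_*$ in degree $n-s$. If $\lambda_s$ is injective, $P$ must vanish in degree $s-1$ and be everything in degree $n-s$. But $P$ is an ideal of an exterior algebra, and $n-s\le s-1$ when $s>[n/2]$: an ideal that is everything in some degree cannot vanish in that degree or in a later degree $\le n$.

\medskip
\textbf{Further results.} The same computation bounds the rank of $\lambda_s$.

\begin{theorem}\label{thm:rank}
Let $R$ be as in Theorem~\ref{thm:main}, not a complete intersection. Then for all $s$ with $[n/2]<s\le n$,
\[
\operatorname{rank}\lambda_s\le\frac{s}{n+1}\binom rs .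
\]
If moreover $r=n+1$, $n$ is odd and $s=(n+1)/2$, equality holds: the rank is exactly $\frac12\binom{n+1}s$.
\end{theorem}

\begin{theorem}\label{thm:CM}
Let $R$ be a Cohen--Macaulay local ring of embedding dimension $n$, and let $c=n-\dim R$. If $\lambda_s$ is injective for some $s$ with $[c/2]<s\le r$, then $R$ is a complete intersection.
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $n\ge2$ and let $k$ be a field with $\operatorname{char}k=0$ or $\operatorname{char}k>n$. Then
\[
R=k[x_1,\dots,x_n]/\bigl(x_1^2,\dots,x_n^2,(x_1+\dots+x_n)^2\bigr)
\]
is Artinian of embedding dimension $n$ and not a complete intersection, and $\lambda_s$ is injective for $s=[n/2]$.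
\end{theorem}

So, over $\mathbb C$ and for every $n\ge2$, the hypothesis $s>[n/2]$ cannot be weakened to $s\ge[n/2]$. For $n=2,3$ the injectivity is trivial, since then $[n/2]=1$ and $\lambda_1$ is always injective.

\section{Preliminaries}

We assume $n\ge1$. For $n=0$ an Artinian $R$ is a field and $r=0$; then Theorem~\ref{thm:main} is trivial, as no $s$ satisfies $0<s\le r$, and Theorem~\ref{thm:rank} is vacuous.

\subsection{Local rings and Koszul homology}

A graded algebra $R=k[X]/I$ as above is itself an Artinian local ring, because its irrelevant ideal is nilpotent. It equals $k[X]_{(X)}/I_{(X)}$, and its embedding dimension is $n$ because $I\subset(X)^2$. The complex $K_R$ is the same in both settings, and in either setting $R$ is a complete intersection if and only if $r=n$. So we treat local rings only.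

Let $(S,\mathfrak m,k)$ be a regular local ring of dimension $n$, with a regular system of parameters $X_1,\dots,X_n$. Let $K=K(X;S)$ be the Koszul complex: the exterior algebra over $S$ on $e_1,\dots,e_n$ with $de_i=X_i$ and $d(ab)=(da)b+(-1)^{|a|}a(db)$. It is a free resolution of $k$. For an $S$-module $M$ write
\[
K_M=K\otimes_SM,\qquad H_i(M)=H_i(K_M).
\]
Multiplication by $X_i$ on $K_M$ is null-homotopic (the homotopy is multiplication by $e_i$), so each $H_i(M)$ is a $k$-vector space. For an ideal $J$ of $S$, $K_{S/J}$ is a DG algebra, functorial in $J$; thus $H(S/J)$ is a graded algebra, functorial in $J$. If $J\subset\mathfrak m^2$, it is the Koszul homology of the local ring $S/J$ in the sense of the introduction.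

By Cohen's structure theorem a complete local ring $R$ is $S/I$ with $S$ regular local. If $I$ contains an element $g\notin\mathfrak m^2$, we may replace $S$ by the regular ring $S/gS$; so we may take $I\subset\mathfrak m^2$, and then $\dim S=n$ is the embedding dimension of $R$. Any minimal set of generators $x_1,\dots,x_n$ of the maximal ideal of $R$ then lifts to a regular system of parameters $X_1,\dots,X_n$ of $S$. An Artinian local ring is complete, so all this applies to it.

\begin{lemma}\label{lem:H1}
For an ideal $J\subset\mathfrak m$ there is an isomorphism, natural in $J$,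
\[
J/\mathfrak mJ\;\cong\;H_1(S/J),\qquad g=\textstyle\sum a_iX_i\ \longmapsto\ \bigl[\sum\bar a_ie_i\bigr].
\]
\end{lemma}

\begin{proof}
The element $\sum\bar a_ie_i$ is a cycle in $K_{S/J}$, since its boundary is the image of $g$. For two expressions $g=\sum a_iX_i=\sum a_i'X_i$, the elements $\sum a_ie_i$ and $\sum a_i'e_i$ differ by a cycle of $K$, which is a boundary because $H_1(K)=0$. If $g\in\mathfrak mJ$, we may choose all $a_i\in J$ and get $0$. So the map is well defined, and it is clearly linear. It is onto: a cycle $\sum\bar a_ie_i$ has $\sum a_iX_i\in J$. It is injective: if $\sum\bar a_ie_i$ is a boundary, then $\sum a_ie_i=dw+\sum b_ie_i$ with $w\in K_2$ and $b_i\in J$, and applying $d$ gives $g=\sum b_iX_i\in\mathfrak mJ$.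
\end{proof}

\subsection{Complete intersections}

A local ring $R$ is a complete intersection if its completion is $S/J$ with $S$ regular local and $J$ generated by a regular sequence. Recall that, $S$ being Cohen--Macaulay, an ideal generated by as many elements as its height is generated by a regular sequence, and any such set of generators is one. Hence, if $J$ is generated by a regular sequence and $J\not\subset\mathfrak m^2$, some minimal generator $g$ of $J$ lies outside $\mathfrak m^2$ and is part of a regular sequence generating $J$; replacing $S$ by $S/gS$ we reach $J\subset\mathfrak m^2$, and then the number of minimal generators of $J$ is its height $n-\dim R$. Conversely, if $J\subset\mathfrak m^2$ is generated by $n-\dim R$ elements, they form a regular sequence. Passing to the completion does not change $H(K_R)$. With Lemma~\ref{lem:H1} we obtain: for a local ring $R$ with $r=\dim_kH_1(K_R)$,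
\begin{equation}\label{eq:CI}
r\ge n-\dim R,\quad\text{with equality if and only if $R$ is a complete intersection.}
\end{equation}
The inequality is Krull's height theorem. For Artinian $R$ the criterion reads $r=n$.

\begin{lemma}[Tate, Assmus; see {\cite[Thm~2.3.11]{BH}}]\label{lem:ext}
Let $f_1,\dots,f_n\in\mathfrak m$ be a regular sequence in $S$ and $A=S/(f_1,\dots,f_n)$. Then $\wedge^sH_1(A)\to H_s(A)$ is bijective for all $s$, and $\dim_kH_s(A)=\binom ns$.
\end{lemma}

\begin{proof}
Let $F$ be the Koszul complex of $f_1,\dots,f_n$ over $S$, a free resolution of $A$. Consider the maps of DG algebras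
\[
F\otimes_Sk\ \longleftarrow\ F\otimes_SK\ \longrightarrow\ A\otimes_SK=K_A .
\]
Both are quasi-isomorphisms, because $K\to k$ and $F\to A$ are and because $F$ and $K$ are bounded complexes of free modules. The differential of $F\otimes_Sk$ is zero since $f_i\in\mathfrak m$. So $H(A)$ is isomorphic, as a graded algebra, to the exterior algebra on $k^n$ placed in degree $1$.
\end{proof}

This proves the converse statement in Theorem~\ref{thm:main}: if $R=S/I$ is an Artinian complete intersection with $I\subset\mathfrak m^2$, then $r=n$ by \eqref{eq:CI}, so $I$ is generated by $n$ elements, and these form a regular sequence.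

\subsection{Generators in general position}

To cut down to $n+1$ generators we need $n$ of them to form a regular sequence. For the rank estimate we need more: every choice of $n$ generators should do.

\begin{lemma}\label{lem:gen}
Let $I\subset S$ be an $\mathfrak m$-primary ideal with minimal number of generators $r$. There are minimal generators $f_1,\dots,f_r$ of $I$ such that every $n$ of them form an $S$-regular sequence.
\end{lemma}

\begin{proof}
Choose $f_1,\dots,f_r$ inductively, requiring that $f_j\in I$ lie neither in the ideal $(f_1,\dots,f_{j-1})+\mathfrak mI$ nor in any associated prime of any ideal generated by at most $n-1$ of $f_1,\dots,f_{j-1}$ (the zero ideal included). Suppose, by induction, that all subsets of at most $n$ of the elements $f_1,\dots,f_{j-1}$ are regular sequences. As $S$ is Cohen--Macaulay, the associated primes in question have height at most $n-1$, so none of them contains the $\mathfrak m$-primary ideal $I$. Also $I\not\subset(f_1,\dots,f_{j-1})+\mathfrak mI$ because $j-1<r=\dim I/\mathfrak mI$. Prime avoidance, which permits up to two non-prime ideals and hence works over any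 residue field, provides $f_j$. A set of at most $n$ of the $f_1,\dots,f_j$ that contains $f_j$ is a regular sequence: the other members form one by induction, and $f_j$ lies in no associated prime of the ideal they generate. By construction $f_1,\dots,f_r$ are linearly independent in $I/\mathfrak mI$, so they generate $I$ minimally.
\end{proof}

\section{Three variables, degree two}\label{sec:example}

The smallest case of the conjecture with $s<n$ is $n=3$, $s=2$. We first look at two rings $R=A/fA$ with
\[
A=k[x,y,z]/(x^2,y^2,z^2),\qquad f=xyz\quad\text{or}\quad f=xy .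
\]
Here $H_1(R)$ has the basis $a=[xe_1]$, $b=[ye_2]$, $c=[ze_3]$ and $\zeta=[w]$, where $dw=f$ in $K_A$ and $w$ is as given below. Thus $\wedge^2H_1(R)$ has dimension $6$. Everything is graded by $\mathbb Z^3$, with $e_1,e_2,e_3$ of the same degrees as $x,y,z$.

\emph{The case $f=xyz$.} Take $w=yz\,e_1$. Then $\zeta a=\zeta b=\zeta c=0$ because $e_1^2=0$ and $y^2=z^2=0$. The products $ab=[xy\,e_1e_2]$, $ac$, $bc$ have degrees $(2,2,0)$, $(2,0,2)$, $(0,2,2)$; in these degrees $K_3=R\,e_1e_2e_3$ is zero, so there are no boundaries, and the three products are nonzero and independent. Hence $\ker\lambda_2$ has the basis $\zeta\wedge a,\ \zeta\wedge b,\ \zeta\wedge c$.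

\emph{The case $f=xy$.} Take $w=y\,e_1$. Now $\zeta a=\zeta b=0$ and also $ab=[xy\,e_1e_2]=0$. As before $ac$ and $bc$ are nonzero. The remaining product $\zeta c=[yz\,e_1e_3]$ has degree $(1,1,2)$, where the boundaries are the multiples of $d(z\,e_1e_2e_3)=xz\,e_2e_3-yz\,e_1e_3$; since $xz$ and $yz$ are nonzero in $R$, $\zeta c\ne0$. The three nonzero products lie in different degrees, so $\ker\lambda_2$ has the basis $\zeta\wedge a,\ \zeta\wedge b,\ a\wedge b$.

Both kernels have dimension $3$, but they are made of different kinds of relations: some involve the new class $\zeta$, the others only the old classes $a,b,c$. The ring $B=A/(0:_Af)$ tells them apart. Let $\rho_1:H_1(A)\to H_1(B)$ be the induced map. For $f=xyz$ we have $B=k$ and $\rho_1=0$. For $f=xy$ we have $B=k[z]/(z^2)$, and $\rho_1$ kills $a$ and $b$ but not $c$. In both cases the relations with $\zeta$ are the $\zeta\wedge\alpha$ with $\rho_1(\alpha)=0$, and the space of old relations has dimension $\operatorname{rank}\rho_1$. The first fact will come from a connecting homomorphism that sends $\zeta\alpha$ to $\rho_1(\alpha)$. The second will come from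 duality, which for $n=3$ exchanges degrees $2$ and $1$: the old relations are the image of a map $H_2(B)\to H_2(A)$ whose transpose has the same rank as $\rho_1$. In general a relation with $\zeta$ may also have terms in the old classes, but the count is the same: we shall obtain
\[
\dim\ker\lambda_2=(3-\operatorname{rank}\rho_1)+\operatorname{rank}\rho_1=3
\]
for every Artinian almost complete intersection with $n=3$. In particular $\lambda_2$ is never injective for these rings.

\section{Almost complete intersections}\label{sec:aci}

\subsection{The kernel formula}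

Throughout this section $f_1,\dots,f_n,f\in\mathfrak m^2$ are such that $f_1,\dots,f_n$ is a regular sequence in $S$ and $f_1,\dots,f_n,f$ minimally generate the ideal $I'=(f_1,\dots,f_n,f)$. Put
\[
A=S/(f_1,\dots,f_n),\qquad R'=A/fA=S/I',\qquad B=A/(0:_Af),
\]
with projections $\pi:A\to R'$ and $\rho:A\to B$. The ring $B$ appears because multiplication by $f$ is not injective on $A$; the injective map it induces is
\[
\varphi:B\to A,\qquad \varphi(\rho(a))=fa .
\]
Write $\Lambda=H(A)$, an exterior algebra with $\dim\Lambda_i=\binom ni$ by Lemma~\ref{lem:ext}; let $\rho_i:\Lambda_i\to H_i(B)$ be the maps induced by $\rho$, and let $P_i=\ker\rho_i$. Since $\rho$ induces a map of DG algebras $K_A\to K_B$,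
\[
P=\bigoplus_iP_i\ \text{ is an ideal of }\Lambda .
\]

\begin{proposition}\label{prop:kernel}
For $1\le s\le n$,
\[
\dim\ker\lambda_s^{R'}=\dim P_{s-1}+\operatorname{rank}\rho_{n-s}
=\dim P_{s-1}+\binom ns-\dim P_{n-s}.
\]
More precisely, $\dim\ker\lambda_s^{R'}=\dim P_{s-1}+\operatorname{rank}\bigl(\varphi_*:H_s(B)\to H_s(A)\bigr)$, and this last rank equals $\operatorname{rank}\rho_{n-s}$.
\end{proposition}

The second equality in the display holds because $\binom n{n-s}=\binom ns$. The rest is proved in two steps: a long exact sequence, and duality.

\subsection{The long exact sequence}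

Tensoring the exact sequence $0\to B\xrightarrow{\varphi}A\xrightarrow{\pi}R'\to0$ with the complex of free modules $K$ gives the exact sequence
\begin{equation}\label{eq:les}
H_s(B)\xrightarrow{\ \varphi_*\ }H_s(A)\xrightarrow{\ \pi_*\ }H_s(R')\xrightarrow{\ \delta\ }H_{s-1}(B).
\end{equation}
Write $f=\sum a_iX_i$ with $a_i\in S$, and let $y\in(K_A)_1$ be the image of $\sum a_ie_i$, so that $dy=f$ in $A$. The image of $y$ in $K_{R'}$ is a cycle; its class $\zeta\in H_1(R')$ corresponds to $f$ under Lemma~\ref{lem:H1}. We claim that
\begin{equation}\label{eq:delta}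
\delta(\zeta\cdot\pi_*\alpha)=\rho_*(\alpha)\qquad(\alpha\in\Lambda_{s-1}).
\end{equation}
Indeed, let $a\in K_A$ be a cycle representing $\alpha$. Then $ya$ lifts a cycle representing $\zeta\cdot\pi_*\alpha$, and $d(ya)=fa=\varphi(\rho(a))$.

By Lemma~\ref{lem:H1}, $\pi_*:H_1(A)\to H_1(R')$ is the map $J/\mathfrak mJ\to I'/\mathfrak mI'$ with $J=(f_1,\dots,f_n)$. As $f_1,\dots,f_n,f$ generate $I'$ minimally, this map is injective and $H_1(R')=\pi_*H_1(A)\oplus k\zeta$. Identify $\Lambda$ with $\wedge H_1(A)$, and regard it via $\pi_*$ as a subalgebra of $\wedge H_1(R')$. Then every $\omega\in\wedge^sH_1(R')$ can be written uniquely as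
\[
\omega=\omega_0+\zeta\wedge\omega_1\quad(\omega_0\in\Lambda_s,\ \omega_1\in\Lambda_{s-1}),\qquad\text{and}\quad
\lambda_s^{R'}(\omega)=\pi_*\omega_0+\zeta\cdot\pi_*\omega_1 .
\]
If $\lambda_s^{R'}(\omega)=0$, apply $\delta$: as $\delta\pi_*=0$, \eqref{eq:delta} gives $\rho_*(\omega_1)=0$. So $\omega\mapsto\omega_1$ is a map $\ker\lambda_s^{R'}\to P_{s-1}$.

\emph{It is onto.} If $\omega_1\in P_{s-1}$, then $\delta(\zeta\cdot\pi_*\omega_1)=0$, and \eqref{eq:les} gives $\alpha\in\Lambda_s$ with $\zeta\cdot\pi_*\omega_1=\pi_*\alpha$. Then $-\alpha+\zeta\wedge\omega_1\in\ker\lambda_s^{R'}$.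

\emph{Its kernel} consists of the $\omega_0\in\Lambda_s$ with $\pi_*\omega_0=0$ in $H_s(R')$; by \eqref{eq:les} it is the image of $\varphi_*:H_s(B)\to H_s(A)$.

Hence $\dim\ker\lambda_s^{R'}=\dim P_{s-1}+\operatorname{rank}\varphi_*$.

\subsection{Duality}

It remains to relate $\varphi_*$ in degree $s$ to $\rho$ in degree $n-s$. The composition $\varphi\rho$ is multiplication by $f$ on $A$, and that multiplication is self-dual; this is why $\varphi$ and $\rho$ are dual to each other.

Being the quotient of $S$ by a regular sequence of length $n=\dim S$, $A$ is an Artinian Gorenstein ring: it is injective as a module over itself, and $\operatorname{Hom}_A(k,A)\cong k$. So $M^\vee=\operatorname{Hom}_A(M,A)$ is an exact contravariant functor which on $k$-vector spaces is the ordinary dual.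

\begin{lemma}\label{lem:dual}
For finitely generated $A$-modules $M$ there is an isomorphism $H_s(M)^\vee\cong H_{n-s}(M^\vee)$, natural in $M$.
\end{lemma}

\begin{proof}
This is the self-duality of the Koszul complex \cite[Prop.~1.6.10]{BH}. As $(\ )^\vee$ is exact, $H_s(M)^\vee$ is the cohomology in degree $s$ of $\operatorname{Hom}_A(K_A\otimes_AM,A)=\operatorname{Hom}_A(K_A,M^\vee)$. Write $K_p$ for $(K_A)_p$ in this proof, and let $\varepsilon:K_n\to A$ be the coefficient of $e_1\cdots e_n$. The pairing $K_p\times K_{n-p}\to A$, $(a,b)\mapsto\varepsilon(ab)$, is perfect, so $b\otimes\mu\mapsto(a\mapsto\varepsilon(ab)\mu)$ identifies $K_{n-p}\otimes_AM^\vee$ with $\operatorname{Hom}_A(K_p,M^\vee)$. For $a\in K_{p+1}$ and $b\in K_{n-p}$ we have $ab=0$ for degree reasons, so the Leibniz rule gives $(da)b=(-1)^pa(db)$. Thus the transpose of $d:K_{p+1}\to K_p$ corresponds to $\pm d:K_{n-p}\to K_{n-p-1}$. Signs change neither kernels nor images, so the cohomology in degree $s$ is $H_{n-s}(M^\vee)$. All identifications are natural in $M$.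
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:kernel}]
Apply Lemma~\ref{lem:dual} to $\varphi:B\to A$. The transpose of $\varphi_*:H_s(B)\to H_s(A)$ is identified with the map $H_{n-s}(A^\vee)\to H_{n-s}(B^\vee)$ induced by $\varphi^\vee$. Now $A^\vee=A$, and $\varphi^\vee:A\to B^\vee$ sends $a$ to the map $b\mapsto a\,\varphi(b)$. It is surjective because $\varphi$ is injective and $(\ )^\vee$ is exact. Its kernel consists of the $a$ with $afa'=0$ for all $a'\in A$, that is, it is $0:_Af$. So $\varphi^\vee$ is $\rho:A\to B$ followed by an isomorphism $B\cong B^\vee$, and the transpose of $\varphi_*$ has the same rank as $\rho_{n-s}$.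
\end{proof}

\section{Proof of the conjecture}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The converse was proved after Lemma~\ref{lem:ext}. Let $R=S/I$ with $I\subset\mathfrak m^2$. Suppose that $R$ is not a complete intersection, so $r\ge n+1$ by \eqref{eq:CI}, and that $\lambda_s$ is injective for some $s$ with $[n/2]<s\le r$. If $s>n$, then $H_s(R)=0$ while $\wedge^sH_1(R)\ne0$, a contradiction. So $1\le s\le n$.

\emph{Reduction to $n+1$ generators.} Take $f_1,\dots,f_r$ as in Lemma~\ref{lem:gen}, and put $f=f_{n+1}$, $I'=(f_1,\dots,f_{n+1})$, $R'=S/I'$. The elements $f_1,\dots,f_{n+1}$ are linearly independent in $I/\mathfrak mI$. So they generate $I'$ minimally, and $I'/\mathfrak mI'\to I/\mathfrak mI$ is injective; by Lemma~\ref{lem:H1}, $H_1(R')\to H_1(R)$ is injective. The square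
\[
\begin{array}{ccc}
\wedge^sH_1(R')&\xrightarrow{\ \lambda_s^{R'}\ }&H_s(R')\\[2pt]
\downarrow&&\downarrow\\[2pt]
\wedge^sH_1(R)&\xrightarrow{\ \lambda_s^{R}\ }&H_s(R)
\end{array}
\]
commutes, and its left and lower maps are injective. Hence $\lambda_s^{R'}$ is injective.

\emph{The contradiction.} Since $f_1,\dots,f_n$ is a regular sequence, Section~\ref{sec:aci} applies to $R'$. By Proposition~\ref{prop:kernel}, $P_{s-1}=0$ and $\rho_{n-s}=0$; the latter says $P_{n-s}=\Lambda_{n-s}$. From $s>[n/2]$ we get $2s\ge n+1$, so $0\le n-s\le s-1\le n$. Since $P$ is an ideal of the exterior algebra $\Lambda$,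
\[
P_{s-1}\supset\Lambda_{(s-1)-(n-s)}\cdot\Lambda_{n-s}=\Lambda_{s-1}\ne0,
\]
a contradiction. Hence $R$ is a complete intersection.
\end{proof}

The inequality $s>[n/2]$ enters the contradiction only through $n-s\le s-1$. When this fails, the conditions $P_{s-1}=0$ and $P_{n-s}=\Lambda_{n-s}$ are compatible for an ideal of $\Lambda$; Section~\ref{sec:sharp} realizes them for $s=[n/2]$.

\section{The rank of the multiplication map}

To make the contradiction quantitative we compare the dimensions of an ideal of the exterior algebra in different degrees. This bounds the rank for almost complete intersections, and averaging over all choices of $n+1$ generators gives the general bound.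

\begin{lemma}\label{lem:density}
Let $P$ be a homogeneous ideal of the exterior algebra $\Lambda$ on $n$ generators. For $0\le a\le b\le n$,
\[
\dim P_b\Big/\binom nb\ \ge\ \dim P_a\Big/\binom na .
\]
\end{lemma}

\begin{proof}
It suffices to treat $b=a+1\le n$. Let $\epsilon_1,\dots,\epsilon_n$ be a basis of $\Lambda_1$, and for $T\subset\{1,\dots,n\}$ let $\epsilon_T$ be the product of the $\epsilon_i$, $i\in T$, in increasing order. Order the sets of each size lexicographically, by declaring $T>T'$ if the smallest element of the symmetric difference of $T$ and $T'$ lies in $T$. If $j\notin T\cup T'$, then $T>T'$ implies $T\cup\{j\}>T'\cup\{j\}$, because the symmetric difference does not change. Let $\mathcal T_i$ be the set of leading supports (largest $T$ with nonzero coefficient) of nonzero elements of $P_i$. Gaussian elimination gives $|\mathcal T_i|=\dim P_i$.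

If $T$ is the leading support of $p\in P_a$ and $j\notin T$, then $\epsilon_jp\in P_{a+1}$ has leading support $T\cup\{j\}$: the terms of $p$ whose support contains $j$ are killed, and the others keep their order. So every $(a+1)$-set containing a member of $\mathcal T_a$ belongs to $\mathcal T_{a+1}$. Count the pairs $T\subset T'$ with $T\in\mathcal T_a$ and $|T'|=a+1$: there are $(n-a)|\mathcal T_a|$ of them, and each $T'\in\mathcal T_{a+1}$ occurs in at most $a+1$. Hence $(a+1)|\mathcal T_{a+1}|\ge(n-a)|\mathcal T_a|$. Since $\binom n{a+1}=\frac{n-a}{a+1}\binom na$, this is the assertion.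
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:rank}]
Let $[n/2]<s\le n$, so that $n-s\le s-1$.

\emph{Almost complete intersections.} In the situation of Section~\ref{sec:aci}, we have
\[
\binom n{s-1}=\frac s{n-s+1}\binom ns\ge\binom ns=\binom n{n-s},
\]
so Lemma~\ref{lem:density} with $a=n-s$, $b=s-1$ gives $\dim P_{s-1}\ge\dim P_{n-s}$. By Proposition~\ref{prop:kernel}, $\dim\ker\lambda_s^{R'}\ge\binom ns$, that is,
\begin{equation}\label{eq:aci}
\operatorname{rank}\lambda_s^{R'}\le\binom{n+1}s-\binom ns=\binom n{s-1}.
\end{equation}

\emph{The general case, by averaging.} Let $R=S/I$ be as in the theorem, with $I\subset\mathfrak m^2$; then $r\ge n+1$. Take $f_1,\dots,f_r$ as in Lemma~\ref{lem:gen}, and let $z_1,\dots,z_r$ be the corresponding basis of $H_1(R)$. For an $s$-set $T\subset\{1,\dots,r\}$ let $z_T\in\wedge^sH_1(R)$ be the exterior product of the $z_i$, $i\in T$. The $\lambda_s(z_T)$ span the image of $\lambda_s$, so there is a family $\mathcal B$ of $s$-sets with $|\mathcal B|=\operatorname{rank}\lambda_s$ such that the $\lambda_s(z_T)$, $T\in\mathcal B$, are linearly independent.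

Let $U\subset\{1,\dots,r\}$ have $n+1$ elements, and put $R'=S/(f_i:i\in U)$. By Lemma~\ref{lem:gen} any $n$ of the $f_i$, $i\in U$, form a regular sequence, so Section~\ref{sec:aci} applies to $R'$. As in the proof of Theorem~\ref{thm:main}, the restriction of $\lambda_s$ to $\wedge^s\langle z_i:i\in U\rangle\cong\wedge^sH_1(R')$ factors through $\lambda_s^{R'}$. By \eqref{eq:aci}, at most $\binom n{s-1}$ members of $\mathcal B$ are contained in $U$. Each $s$-set is contained in $\binom{r-s}{n+1-s}$ sets $U$, so counting pairs $T\subset U$ with $T\in\mathcal B$ gives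
\[
|\mathcal B|\binom{r-s}{n+1-s}\le\binom r{n+1}\binom n{s-1}.
\]
Now $\binom r{n+1}\binom{n+1}s=\binom rs\binom{r-s}{n+1-s}$ and $\binom n{s-1}=\frac s{n+1}\binom{n+1}s$, so $|\mathcal B|\le\frac s{n+1}\binom rs$.

\emph{The case of equality.} Let $r=n+1$, $n$ odd, $s=(n+1)/2$. By Lemma~\ref{lem:gen}, $R=R'$ is as in Section~\ref{sec:aci}, and $n-s=s-1$. In Proposition~\ref{prop:kernel} the terms $\dim P_{s-1}$ and $-\dim P_{n-s}$ cancel, so $\dim\ker\lambda_s=\binom ns$ whatever the generators are. The rank is therefore $\binom n{s-1}=\frac12\binom{n+1}s$.
\end{proof}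

\section{Cohen--Macaulay rings}

Dividing by a suitable nonzerodivisor changes neither the Koszul homology algebra nor $c$; this reduces Theorem~\ref{thm:CM} to the Artinian case.

\begin{proof}[Proof of Theorem~\ref{thm:CM}]
We use induction on $\dim R$. If $\dim R=0$, then $c=n$ and the assertion is Theorem~\ref{thm:main}. Let $\dim R>0$, with maximal ideal $\mathfrak m_R$. Since $R$ is Cohen--Macaulay, $\mathfrak m_R$ is not an associated prime of $R$, and $\mathfrak m_R\ne\mathfrak m_R^2$ by Nakayama's lemma; prime avoidance gives a nonzerodivisor $x_1\in\mathfrak m_R\setminus\mathfrak m_R^2$. Extend it to a minimal set of generators $x_1,\dots,x_n$ of $\mathfrak m_R$, and let $\bar R=R/x_1R$ and $K'=K(x_2,\dots,x_n;R)$. Then $K_R=K'\oplus e_1K'$, and setting $e_1$ and $x_1$ equal to $0$ gives a surjection of DG algebras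
\[
K_R\longrightarrow K'/x_1K'=K_{\bar R},\qquad\text{with kernel } N=x_1K'\oplus e_1K' .
\]
The complex $N$ is acyclic. Indeed, let $u=x_1a+e_1b$ with $a,b\in K'$ be a cycle. From $0=du=x_1(da+b)-e_1\,db$ and the injectivity of $x_1$ on the free module $K'$ we get $b=-da$, so $u=x_1a-e_1\,da=d(e_1a)$ with $e_1a\in N$.

Hence $H(K_R)\cong H(K_{\bar R})$ as graded algebras, and $r$ and all maps $\lambda_s$ are the same for $R$ and $\bar R$. The ring $\bar R$ is Cohen--Macaulay of embedding dimension $n-1$ and dimension $\dim R-1$, so $c$ is also the same. By induction $\bar R$ is a complete intersection. Thus $r=c$ by \eqref{eq:CI} for $\bar R$, and by \eqref{eq:CI} for $R$ the ring $R$ is a complete intersection (this last step is also contained in \cite[Thm~2.3.4]{BH}).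
\end{proof}

\begin{remark}
The hypothesis that $R$ is Cohen--Macaulay cannot simply be dropped. For $R=k[[x,y]]/(x^2,xy)$ we have $n=2$, $\dim R=1$, $c=1$ and $r=2$. So $[c/2]<1\le r$, and $\lambda_1$ is injective, but $r\ne c$, so $R$ is not a complete intersection.
\end{remark}

\section{Sharpness of the bound}\label{sec:sharp}

Let $n\ge2$, let $k$ be a field with $\operatorname{char}k=0$ or $\operatorname{char}k>n$, and put
\[
A=k[x_1,\dots,x_n]/(x_1^2,\dots,x_n^2),\qquad \ell=x_1+\dots+x_n,\qquad f=\ell^2,\qquad s=[n/2]\ge1 .
\]
By Proposition~\ref{prop:kernel} we want $P_{s-1}=0$ and $\varphi_*=0$ on $H_s(B)$. Both will follow, by comparing degrees, if $B=A/(0:_Af)$ differs from $A$ only in high degrees. Thus multiplication by $f$ should be injective in as many degrees as possible.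

\begin{lemma}\label{lem:lefschetz}
Multiplication by $f$ is injective on $A_t$ whenever $t\ge0$ and $2t+2\le n$, that is, for $0\le t\le s-1$.
\end{lemma}

\begin{proof}
Let $L$ be multiplication by $\ell$, and let $D=\sum_i\partial_i$, where $\partial_i$ removes $x_i$ from a squarefree monomial that contains it and kills the other squarefree monomials. For $i\ne j$, $\partial_i$ commutes with multiplication by $x_j$, since they act on different factors of $A=\bigotimes_ik[x_i]/(x_i^2)$. On a squarefree monomial, the commutator $\partial_ix_i-x_i\partial_i$ acts as $-1$ if $x_i$ occurs in it and as $+1$ otherwise. Adding up,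
\begin{equation}\label{eq:comm}
DL-LD=n-2t\quad\text{on }A_t .
\end{equation}
It suffices to show that $D^2L^2$ is injective on $A_t$, and we do this by computing its determinant. In the basis of squarefree monomials, $L$ and $D$ have integer matrices and \eqref{eq:comm} holds over $\mathbb Z$; so the determinants below may be computed over $\mathbb Z$ and then read in $k$. Let $M_t=DL|_{A_t}$. By \eqref{eq:comm} in degree $t+1$,
\begin{equation}\label{eq:square}
D^2L^2|_{A_t}=D\,(LD+n-2t-2)\,L|_{A_t}=M_t\,(M_t+n-2t-2).
\end{equation}

We compute the characteristic polynomial of $M_t$. Put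
\[
\mu_i(t)=\sum_{u=i}^t(n-2u)=(t-i+1)(n-t-i),\qquad m_i=\binom ni-\binom n{i-1}.
\]
We claim that for $0\le t\le n/2$
\[
\det(T-M_t)=\prod_{i=0}^t\bigl(T-\mu_i(t)\bigr)^{m_i}.
\]
For $t=0$ this holds, since $DL\cdot1=n=\mu_0(0)$ and $m_0=1$. Let $1\le t\le n/2$. By \eqref{eq:comm}, $M_t=LD|_{A_t}+(n-2t)$. Recall that $\det(T-XY)=T^{p-q}\det(T-YX)$ for a $p\times q$ matrix $X$ and a $q\times p$ matrix $Y$ with $p\ge q$. Take $X=L:A_{t-1}\to A_t$ and $Y=D:A_t\to A_{t-1}$; here $p-q=m_t\ge0$. We obtain $\det(T-LD|_{A_t})=T^{m_t}\det(T-M_{t-1})$. Replacing $T$ by $T-(n-2t)$ and using $\mu_i(t)=\mu_i(t-1)+n-2t$ for $i<t$ and $\mu_t(t)=n-2t$, we see that the claim for $t-1$ gives the claim for $t$.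

Now let $2t+2\le n$. Since $\mu_i(t)+n-2t-2=\mu_i(t+1)$, \eqref{eq:square} yields
\[
\det(D^2L^2|_{A_t})=\prod_{i=0}^t\Bigl[(t-i+1)(n-t-i)\,(t-i+2)(n-t-i-1)\Bigr]^{m_i}.
\]
For $0\le i\le t$ we have $1\le t-i+1<t-i+2\le t+2\le\frac n2+1\le n$ and $1\le n-2t-1\le n-t-i-1<n-t-i\le n$. So the determinant is a product of positive integers at most $n$, and by the assumption on $\operatorname{char}k$ it is nonzero in $k$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
We have $f=2\sum_{i<j}x_ix_j\ne0$ in $A$, because $n\ge2$ and $\operatorname{char}k\ne2$. So the $n+1$ quadrics $x_1^2,\dots,x_n^2,\ell^2$ are linearly independent in $k[x_1,\dots,x_n]$, and therefore they are minimal generators of the ideal that they generate. Thus $R=A/fA$ is Artinian of embedding dimension $n$ with $r=n+1$; it is not a complete intersection, and Section~\ref{sec:aci} applies with $R'=R$.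

All objects there are now graded. Give $K_A$ the internal grading in which $e_i$ has degree $1$, so that the degree-$d$ part of $(K_A)_p$ is $\wedge^pk^n\otimes A_{d-p}$; similarly for $B$ and $0:_Af$. As $H_1(A)$ is spanned by the classes $[x_ie_i]$ of internal degree $2$, Lemma~\ref{lem:ext} shows that $H_i(A)$ is concentrated in internal degree $2i$. By Lemma~\ref{lem:lefschetz},
\[
(0:_Af)_t=0\quad\text{and}\quad B_t=A_t\qquad\text{for }t\le s-1 .
\]

\emph{$P_{s-1}=0$.} From $0\to(0:_Af)\to A\to B\to0$ we see that $P_{s-1}$ is the image of $H_{s-1}(0:_Af)$ in $H_{s-1}(A)$. The latter lives in internal degree $2s-2$, and $H_{s-1}(0:_Af)_{2s-2}$ is a subquotient of $\wedge^{s-1}k^n\otimes(0:_Af)_{s-1}=0$.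

\emph{$\varphi_*:H_s(B)\to H_s(A)$ is zero.} The map $\varphi$ raises internal degree by $2$ and $H_s(A)$ lives in degree $2s$, so only $H_s(B)_{2s-2}$ can have a nonzero image. It is the homology at the middle of
\[
\wedge^{s+1}k^n\otimes B_{s-3}\longrightarrow\wedge^sk^n\otimes B_{s-2}\longrightarrow\wedge^{s-1}k^n\otimes B_{s-1},
\]
where $B$ agrees with $A$. Hence it equals $H_s(A)_{2s-2}=0$.

By Proposition~\ref{prop:kernel}, $\ker\lambda_s=0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{HS} \emph{An Inequality For Hilbert Series}, \texttt{https://www.mscand.dk/article/download/12092/10108/}.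
\bibitem{BH} Bruns--Herzog, \emph{Cohen--Macaulay Rings}.
\end{thebibliography}

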